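
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{conjecture}[theorem]{Conjecture}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Connected quandles without regular cycles}


\begin{abstract}
A permutation of a finite set has a regular cycle if one of its cycles is as long as the order of the permutation. A conjecture of Hayashi states that every right translation of a finite connected quandle has a regular cycle. We disprove it by a connected quandle with $3600$ elements whose right translations have order $60$ while every cycle length divides $30$, $20$ or $12$. We then show that the conclusion of the conjecture holds whenever the order of the right translations has at most two prime divisors, so that three prime divisors is the exact threshold; we give an infinite family of counterexamples; and we show that for principal quandles the threshold is four prime divisors.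
\end{abstract}

\section{The question and the results}\label{sec:intro}

A \emph{quandle} is a set $Q$ with a binary operation $*$ such that, for all $x,y,z\in Q$,
\begin{itemize}
\item $x*x=x$;
\item the right translation $R_y\colon Q\to Q$, $R_y(x)=x*y$, is a bijection;
\item $(x*y)*z=(x*z)*(y*z)$.
\end{itemize}
The third axiom says that $R_z(x*y)=R_z(x)*R_z(y)$. So the right translations are automorphisms of $Q$, and $R_y$ fixes $y$ by the first axiom. For every automorphism $g$ of $Q$ we have $g(x*y)=g(x)*g(y)$, that is,
\begin{equation}\label{eq:equiv}
gR_yg^{-1}=R_{g(y)}\qquad(y\in Q).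
\end{equation}
The \emph{right multiplication group} $\mathrm{Mlt}_r(Q)$ is the permutation group on $Q$ generated by all right translations. The quandle is \emph{connected} if $\mathrm{Mlt}_r(Q)$ is transitive on $Q$. By \eqref{eq:equiv}, any two right translations of a connected quandle are conjugate in $\mathrm{Mlt}_r(Q)$. They therefore have the same cycle structure, and this cycle structure is an invariant of the quandle. Which cycle structures can occur?

The order $|\varphi|$ of a permutation $\varphi$ of a finite set is the least common multiple of its cycle lengths. We say that $\varphi$ has a \emph{regular cycle} if it has a cycle of length $|\varphi|$, so that the least common multiple is attained by a single cycle. For general permutations this may fail: $(1\,2)(3\,4\,5)$ has order $6$ and no cycle of length $6$. The following conjecture asserts that it does not fail for right translations of connected quandles.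

\begin{conjecture}[Hayashi; see {\cite{enum}}]\label{conj}
Let $Q$ be a finite connected quandle. Then every right translation of $Q$ has a regular cycle.
\end{conjecture}

Connectedness is essential here. Let $\varphi$ be any permutation of a finite set $X$, and put $Q=X\cup\{e\}$ with $e\notin X$, where $R_e$ acts as $\varphi$ on $X$ and fixes $e$, and $R_y=\mathrm{id}$ for $y\in X$. This is a quandle: the third axiom says $R_zR_y=R_{R_z(y)}R_z$, which is immediate if $R_z=\mathrm{id}$. If $z=e$, both sides equal $R_e^2$ for $y=e$ and $R_e$ for $y\in X$. With $\varphi=(1\,2)(3\,4\,5)$ we get a quandle on six elements in which $R_e$ has no regular cycle.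

In a connected quandle the points moved by a translation are themselves labels of translations, all conjugate to the given one, and this feedback restricts the cycle structure. The simplest examples obey the conjecture. On $\mathbb Z/m$ with $m$ odd, the operation $x*y=2y-x$ is a quandle; it is connected because $R_yR_0(x)=x+2y$; and for $m>1$ its right translations have order $2$ and cycles of lengths $1$ and $2$. More generally, if the right translations have prime power order, then the longest cycle is trivially regular. The conjecture is nevertheless false, and the number of primes dividing the order of the translations is what matters first. Let $\omega(n)$ denote the number of distinct primes dividing $n$.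

\begin{theorem}\label{thm:counter}
Let the symmetric group $\mathrm{Sym}(5)$ permute the coordinates of $(\mathbb Z/60)^5$, let $G=(\mathbb Z/60)^5\rtimes\mathrm{Sym}(5)$, and let $D$ be the conjugacy class in $G$ of
\[
x=(u,(1\,2)),\qquad u=(0,0,15,20,12).
\]
With the operation $y*g=gyg^{-1}$, the set $D$ is a connected quandle with $3600$ elements. Its right translations have order $60$, and every cycle of every right translation has length dividing $30$, $20$ or $12$. In particular no right translation of $D$ has a regular cycle, and Conjecture~\ref{conj} is false.
\end{theorem}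

\begin{theorem}\label{thm:two}
Let $Q$ be a finite connected quandle whose right translations have order $n$ with $\omega(n)\le2$. Then every right translation of $Q$ has a regular cycle. The bound $2$ is best possible.
\end{theorem}

\begin{theorem}\label{thm:family}
Let $n\ge1$, and suppose that there are a prime $\ell$ and distinct primes $p_1,\dots,p_{\ell+1}$ with
\[
\ell\,p_1p_2\cdots p_{\ell+1}\mid n ,
\]
where $\ell=p_i$ is allowed (and then $\ell^2\mid n$). Then there is a finite connected quandle whose right translations have order exactly $n$ and have no regular cycle.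

In particular this holds for every $n$ with $4\mid n$ and $\omega(n)\ge3$; for every even $n$ with $\omega(n)\ge4$; and for every $n>1$ with $\omega(n)\ge\ell+2$, where $\ell$ is the least prime divisor of $n$. The last condition is satisfied by infinitely many odd $n$.
\end{theorem}

For a finite group $A$ and $f\in\mathrm{Aut}(A)$, the operation $x*y=f(xy^{-1})y$ makes $A$ a quandle, called \emph{principal} (the axioms are verified in Section~\ref{sec:principal}). For these quandles the threshold is one higher.

\begin{theorem}\label{thm:principal}
Let $(A,f)$ be a finite connected principal quandle and $n=|f|$. If $\omega(n)\le3$, then every right translation has a regular cycle. The bound $3$ is best possible: there is a connected principal quandle with $n=1540=2^2\cdot5\cdot7\cdot11$ whose right translations have no regular cycle.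
\end{theorem}

All four proofs are organized around the same reformulation, given in Section~\ref{sec:cover}: a permutation $\varphi$ of order $n$ has no regular cycle exactly when the fixed sets of its powers $\varphi^{n/p}$, for $p$ a prime divisor of $n$, cover the whole set. Sections~\ref{sec:wreath} and~\ref{sec:3600} build the quandle with $3600$ elements, Section~\ref{sec:two} explains why, in a connected quandle, two such fixed sets can never cover, and Sections~\ref{sec:family} and~\ref{sec:principal} treat the general family and principal quandles. Section~\ref{sec:open} lists the orders that are left undecided.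

\section{Covering by fixed sets}\label{sec:cover}

\begin{lemma}\label{lem:cover}
Let $\varphi$ be a permutation of order $n$ of a finite nonempty set $X$. Then $\varphi$ has no regular cycle if and only if
\[
X=\bigcup_{p\mid n\ \mathrm{prime}}\mathrm{Fix}(\varphi^{n/p}).
\]
Each of the sets on the right is a proper subset of $X$.
\end{lemma}

\begin{proof}
The length of the cycle through a point $y$ divides $n$. It is smaller than $n$ if and only if it divides $n/p$ for some prime $p\mid n$, that is, if and only if $\varphi^{n/p}(y)=y$ for some such $p$. The sets are proper because $\varphi^{n/p}\ne\mathrm{id}$.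
\end{proof}

If $\omega(n)\le1$ then the union has at most one term, which is proper; so a permutation of prime power order always has a regular cycle.

We shall construct the counterexamples of Theorems~\ref{thm:counter} and~\ref{thm:family} as conjugacy classes. Let $D$ be a conjugacy class in a finite group $G$, and put $y*g=gyg^{-1}$ for $y,g\in D$. Then $y*y=y$, the map $R_g$ is conjugation by $g$, which is a bijection of $D$, and
\[
(y*g)*h=hgyg^{-1}h^{-1}=(hgh^{-1})(hyh^{-1})(hgh^{-1})^{-1}=(y*h)*(g*h).
\]
So $D$ is a quandle, and $\mathrm{Mlt}_r(D)$ is the action of $\langle D\rangle$ on $D$ by conjugation. Since $R_x^k$ is conjugation by $x^k$,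
\begin{equation}\label{eq:fix}
\mathrm{Fix}(R_x^k)=\{y\in D:\ y\text{ commutes with }x^k\}\qquad(x\in D).
\end{equation}

The class $D$ is a single orbit of $G$, but connectedness requires it to be a single orbit of the normal subgroup $\langle D\rangle$. The following criterion will be used.

\begin{lemma}\label{lem:LC}
Let $D$ be the conjugacy class of $x$ in a finite group $G$, and $L=\langle D\rangle$. If $G=L\,C_G(x)$, then the quandle $D$ is connected.
\end{lemma}

\begin{proof}
Write $g\in G$ as $g=hk$ with $h\in L$ and $k\in C_G(x)$. Then $gxg^{-1}=hxh^{-1}$. Hence every element of $D$ is an $L$-conjugate of $x$.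
\end{proof}

Let $n$ be the order of $x$ in $G$. By Lemma~\ref{lem:cover} and \eqref{eq:fix}, the class $D$ of $x$ refutes the conjecture if it is connected and has the following two properties.
\begin{itemize}
\item No single one of the powers $x^{n/p}$, for $p$ a prime divisor of $n$, commutes with all of $D$. This says that $R_x$ has order exactly $n$.
\item Every element of $D$ commutes with at least one of these powers. This says that the fixed sets cover $D$.
\end{itemize}

How can one arrange this? Suppose that $G$ acts on a set of points, inducing all permutations of it, and that, for each prime $p\mid n$, the power $x^{n/p}$ is concentrated at a single point $s_p$, in such a way that an element of $G$ commutes with $x^{n/p}$ precisely when it fixes $s_p$. Let the points $s_p$ be distinct, and let the permutation induced by $x$, and hence by each of its conjugates, be a transposition. Any given one of the points $s_p$ is moved by some conjugate of $x$, so no power $x^{n/p}$ commutes with all of $D$. But a transposition moves at most two points. If $n$ has three prime divisors, it must leave one of the three points $s_p$ alone, and so each element of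 $D$ commutes with one of the $x^{n/p}$. Wreath products make this precise.

\section{Wreath products}\label{sec:wreath}

Let $B$ be a finite abelian group, written additively. The wreath product $B\wr\mathrm{Sym}(N)=B^N\rtimes\mathrm{Sym}(N)$ is the set of pairs $(b,\pi)$ with $b\in B^N$ and $\pi\in\mathrm{Sym}(N)$, with the product
\[
(b,\pi)(b',\pi')=(b+\pi\cdot b',\ \pi\pi'),\qquad (\pi\cdot b)(i)=b(\pi^{-1}(i)).
\]
We write $b$ for $(b,1)$. For $c\in B$ let $c\,\varepsilon_s\in B^N$ have value $c$ at $s$ and $0$ elsewhere. Then $\pi\cdot c\,\varepsilon_s=c\,\varepsilon_{\pi(s)}$. As $(b,\theta)^{-1}=(-\theta^{-1}\cdot b,\theta^{-1})$, we obtain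
\begin{equation}\label{eq:conj}
(b,\theta)(w,\pi)(b,\theta)^{-1}=\bigl(b+\theta\cdot w-\pi'\cdot b,\ \pi'\bigr),\qquad \pi'=\theta\pi\theta^{-1}.
\end{equation}
In particular $(b,\theta)\,c\,\varepsilon_s\,(b,\theta)^{-1}=c\,\varepsilon_{\theta(s)}$, so
\begin{equation}\label{eq:commute}
\text{for }c\ne0:\qquad (b,\theta)\text{ commutes with }c\,\varepsilon_s\iff\theta(s)=s .
\end{equation}
This is the ``concentration at a point'' that was asked for above.

The next lemma reduces connectedness to a question about permutations.

\begin{lemma}\label{lem:conn}
Let $G=B\wr\mathrm{Sym}(N)$ and $x=(u,\pi_0)\in G$, where $\pi_0\ne1$ has at least one fixed point. Let $D$ be the conjugacy class of $x$ in $G$ and $L=\langle D\rangle$. If $L\,C_G(x)$ maps onto $\mathrm{Sym}(N)$, then $D$ is connected.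
\end{lemma}

\begin{proof}
The group $L$ is normal in $G$, so $L\,C_G(x)$ is a subgroup. By Lemma~\ref{lem:LC} we have to show that it equals $G$, and by hypothesis it suffices to show that it contains the kernel $B^N$ of the map to $\mathrm{Sym}(N)$.

Choose $i$ with $j=\pi_0(i)\ne i$. For $c\in B$, formula \eqref{eq:conj} shows that conjugating $x$ by $c\,\varepsilon_i$ gives $(u+c\,\varepsilon_i-c\,\varepsilon_j,\ \pi_0)$, which is $(c\,\varepsilon_i-c\,\varepsilon_j)\,x$. Hence
\[
c\,\varepsilon_i-c\,\varepsilon_j=(c\,\varepsilon_i)\,x\,(c\,\varepsilon_i)^{-1}x^{-1}\in L .
\]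
Since $L$ is normal, conjugating by permutations gives $c\,\varepsilon_k-c\,\varepsilon_m\in L$ for all $k\ne m$ and all $c\in B$. Now let $s$ be a fixed point of $\pi_0$. By \eqref{eq:commute}, $c\,\varepsilon_s\in C_G(x)$ for all $c\in B$. Every $b\in B^N$ can be written as
\[
b=\sum_{k\ne s}\bigl(b(k)\,\varepsilon_k-b(k)\,\varepsilon_s\bigr)+\Bigl(\sum_{k}b(k)\Bigr)\varepsilon_s\in L\,C_G(x),
\]
so $B^N\subseteq L\,C_G(x)$.
\end{proof}

\section{The quandle with 3600 elements}\label{sec:3600}

Here the idea of Section~\ref{sec:cover} appears in its smallest form: a transposition and three marked points, carrying elements of $\mathbb Z/60$ of orders $4$, $3$ and $5$.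

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
Let $B=\mathbb Z/60$, so that $G=B\wr\mathrm{Sym}(5)$, and let $L=\langle D\rangle$.

\emph{Connectedness.} The image of $L$ in $\mathrm{Sym}(5)$ contains all conjugates of $(1\,2)$, that is, all transpositions. So $L$ maps onto $\mathrm{Sym}(5)$, and Lemma~\ref{lem:conn} applies, since $(1\,2)$ fixes $3$.

\emph{Size.} By \eqref{eq:conj}, the conjugate of $x$ by $(b,\theta)$ is $(b+\theta\cdot u-\tau\cdot b,\ \tau)$ with $\tau=(i\,j)$, $i=\theta(1)$, $j=\theta(2)$. Here $b-\tau\cdot b$ has value $b(i)-b(j)$ at $i$, the negative of this value at $j$, and $0$ elsewhere, while $\theta\cdot u$ vanishes at $i$ and $j$ and places $15,20,12$ on the other three points. As $b$ and $\theta$ are arbitrary, an element of $D$ is determined by three independent choices: a transposition $(i\,j)$ with $i<j$; an element $c\in B$, giving the labels $c$ at $i$ and $-c$ at $j$; and a placement of $15,20,12$ on the remaining three points. Hence $|D|=10\cdot60\cdot6=3600$.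

\emph{Powers of $x$.} Since $(1\,2)\cdot u=u$, we have $x^k=(ku,(1\,2)^k)$ for all $k$. Thus $x^{60}=1$. The exponents $30$, $20$, $12$ are even, so the corresponding powers lie in $B^5$, and modulo $60$
\begin{align*}
30\cdot(15,20,12)&=(450,600,360)\equiv(30,0,0),\\
20\cdot(15,20,12)&=(300,400,240)\equiv(0,40,0),\\
12\cdot(15,20,12)&=(180,240,144)\equiv(0,0,24).
\end{align*}
Therefore
\begin{equation}\label{eq:powers}
x^{30}=30\,\varepsilon_3,\qquad x^{20}=40\,\varepsilon_4,\qquad x^{12}=24\,\varepsilon_5 .
\end{equation}

\emph{The order of $R_x$.} We have $R_x^{60}=\mathrm{id}$. Let $s\in\{3,4,5\}$. Conjugating $x$ by a suitable permutation, we find $y\in D$ whose permutation part is a transposition moving $s$. By \eqref{eq:commute} and \eqref{eq:powers}, $y$ does not commute with $x^{30}$ if $s=3$, with $x^{20}$ if $s=4$, or with $x^{12}$ if $s=5$. So $R_x^{30}$, $R_x^{20}$ and $R_x^{12}$ are all different from the identity, and $R_x$ has order exactly $60$.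

\emph{No regular cycle.} Let $y\in D$. Its permutation part is a transposition. It moves only two points, so it fixes at least one $s\in\{3,4,5\}$. By \eqref{eq:commute} and \eqref{eq:powers}, $y$ commutes with $x^{30}$, $x^{20}$ or $x^{12}$ according as $s=3$, $4$ or $5$. By \eqref{eq:fix}, the length of the cycle of $R_x$ through $y$ divides $30$, $20$ or $12$. Since $D$ is connected, all right translations are conjugate to $R_x$, and the theorem follows.
\end{proof}

\begin{remark}\label{rem:30}
The order $60$ contains the factor $4$, and not just $2$, so that $x^{n/2}$ has trivial permutation part. Let us see what happens without it. Take $B=\mathbb Z/30$ and $u=(0,0,15,10,6)$, with entries of orders $2,3,5$ at the last three points, and $x=(u,(1\,2))$. Then $x^{30}=1$, and $x^{10}=10\,\varepsilon_4$ and $x^6=6\,\varepsilon_5$ are again concentrated at one point, but $x^{15}=(15\,\varepsilon_3,(1\,2))$. The class of $x$ contains $y=(b,(4\,5))$ with $b=(15,10,6,0,0)$. The permutation part of $y$ moves $4$ and $5$, so $y$ commutes neither with $x^{10}$ nor with $x^6$. By \eqref{eq:conj}, the first entry of $yx^{15}y^{-1}$ is $b+15\,\varepsilon_3-(1\,2)\cdot b=(5,-5,15,0,0)\neq15\,\varepsilon_3$,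 so $y$ does not commute with $x^{15}$ either. Hence $y$ lies in a cycle of $R_x$ of length $30$, and this cycle is regular.
\end{remark}

\section{Two fixed sets do not cover}\label{sec:two}

The construction above needs three primes, since a transposition can move two marked points at once. We now prove that no other construction does better. If $\omega(n)=2$ and there is no regular cycle, then by Lemma~\ref{lem:cover} the quandle is the union of two proper subsets $\mathrm{Fix}(a)$ and $\mathrm{Fix}(b)$. A group is never the union of two proper subgroups; but here the fixed sets are not subgroups, and we need a substitute for that argument. The substitute is the group $K$ generated by the translations labeled by points \emph{outside} $\mathrm{Fix}(b)$. Since these points lie in $\mathrm{Fix}(a)$, the group $K$ commutes with $a$; and $K$ turns out to be normalized by every translation.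

\begin{proof}[Proof of Theorem~\ref{thm:two}]
Let $G=\mathrm{Mlt}_r(Q)$, let $e\in Q$, and let $x=R_e$. Since all right translations are conjugate, it is enough to show that $x$ has a regular cycle. If $\omega(n)\le1$, this was noted after Lemma~\ref{lem:cover}.

So let $n$ have exactly two prime divisors $p\ne q$, and suppose that $x$ has no regular cycle. Put
\[
a=x^{n/p},\qquad b=x^{n/q},\qquad A=\mathrm{Fix}(a),\qquad B=\mathrm{Fix}(b),\qquad C=Q\setminus B .
\]
By Lemma~\ref{lem:cover}, $Q=A\cup B$ and $C\ne\emptyset$. Hence $C\subseteq A$.

Elements of $G$ are automorphisms of $Q$. So \eqref{eq:equiv} gives $aR_ya^{-1}=R_{a(y)}=R_y$ for $y\in A$: the translation $R_y$ commutes with $a$ if $y\in A$, and likewise it commutes with $b$ if $y\in B$. In the latter case $R_y$ maps $B=\mathrm{Fix}(b)$ onto itself, and hence also $C$ onto itself.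

Let $K=\langle R_c:c\in C\rangle$. We claim that every $R_y$ normalizes $K$. If $y\in C$, then $R_y\in K$. If $y\in B$, then for $c\in C$ we have $R_yR_cR_y^{-1}=R_{R_y(c)}$ with $R_y(c)\in C$, so $R_yKR_y^{-1}\subseteq K$, with equality by finiteness. As $Q=B\cup C$, the subgroup $K$ is normal in $G$. It contains some $R_c$, and all right translations are conjugate in $G$. So $K$ contains all of them, and $K=G$.

On the other hand each generator $R_c$ of $K$ commutes with $a$, because $C\subseteq A$. So $a$ centralizes $G$. Moreover $a(e)=e$, since $a$ is a power of $R_e$ and $R_e(e)=e$. For every $g\in G$ we get $a(g(e))=g(a(e))=g(e)$, and by transitivity of $G$ it follows that $a=\mathrm{id}$. This contradicts the fact that $x$ has order $n$.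

The bound is best possible by Theorem~\ref{thm:counter}, where $n=60$.
\end{proof}

Apart from the initial reduction to one translation, connectedness was used twice: for $K=G$, and for $a=\mathrm{id}$. The six-element quandle in Section~\ref{sec:intro} shows that it cannot be dropped. With three primes the argument breaks down at the inclusion $C\subseteq A$: the points outside one fixed set may be spread over the two others, and then no single one of the powers $x^{n/p}$ need commute with all their translations.

\section{An infinite family}\label{sec:family}

To reach other orders $n$, in particular odd ones, we replace the transposition by an $\ell$-cycle. It moves $\ell$ points, so $\ell+1$ marked points are needed, one for each of the primes $p_1,\dots,p_{\ell+1}$. The hypothesis gives $\ell p_i\mid n$, which ensures that $x^{n/p_i}$ has trivial permutation part; this is the role that $4\mid60$ played before. Two further points must be dealt with. The remaining prime powers in $n$ are placed on one additional point. And if $\ell$ is odd, the $\ell$-cycles generate only the alternating group; we add two spare points with label $0$, so that a transposition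 centralizes $x$.

\begin{proof}[Proof of Theorem~\ref{thm:family}]
Write $n=n'd_1d_2\cdots d_{\ell+1}$, where $d_i$ is the exact power of $p_i$ dividing $n$ and $n'$ is prime to all $p_i$. Let $N=2\ell+4$, $B=\mathbb Z/n$, $G=B\wr\mathrm{Sym}(N)$ and $\pi_0=(1\,2\,\cdots\,\ell)$. Choose $u\in B^N$ such that
\begin{itemize}
\item $u(\ell+i)$ has order $d_i$ for $1\le i\le\ell+1$,
\item $u(2\ell+2)$ has order $n'$,
\item all other values are $0$; that is, $u$ vanishes at $1,\dots,\ell$ and at $2\ell+3$, $2\ell+4$.
\end{itemize}
Let $x=(u,\pi_0)$, and let $D$ be its conjugacy class in $G$ and $L=\langle D\rangle$.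

\emph{Connectedness.} The image of $L$ in $\mathrm{Sym}(N)$ is a nontrivial normal subgroup. As $N\ge8$, it contains $\mathrm{Alt}(N)$. The transposition of $2\ell+3$ and $2\ell+4$ fixes $u$ and commutes with $\pi_0$, so it lies in $C_G(x)$. Hence $L\,C_G(x)$ maps onto $\mathrm{Sym}(N)$. Since $\pi_0\neq1$ fixes $\ell+1$, Lemma~\ref{lem:conn} shows that $D$ is connected.

\emph{Powers of $x$.} Since $\pi_0\cdot u=u$, we have $x^k=(ku,\pi_0^k)$. As $nu=0$ and $\ell\mid n$, it follows that $x^n=1$. Let $r$ be a prime divisor of $n$. We claim that
\begin{equation}\label{eq:nr}
(n/r)\,u=c\,\varepsilon_s\quad\text{with $c$ of order $r$ and } s\in S:=\{\ell+1,\dots,2\ell+2\}.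
\end{equation}
If $r=p_i$, then $n'$ and all $d_j$ with $j\ne i$ divide $n/p_i$, so only the value at $s=\ell+i$ survives. It is $(d_i/p_i)(n/d_i)\,u(\ell+i)$, where $n/d_i$ is prime to $p_i$, and so it has order $p_i$. If $r\mid n'$, then all $d_i$ divide $n/r$, so only the value at $s=2\ell+2$ survives. It is $(n'/r)(n/n')\,u(2\ell+2)$, where $n/n'=d_1\cdots d_{\ell+1}$ is prime to $n'$, and so it has order $r$. This proves \eqref{eq:nr}. Moreover, $\ell\mid n/p_i$ because $\ell p_i\mid n$, so
\begin{equation}\label{eq:npi}
x^{n/p_i}=c_i\,\varepsilon_{\ell+i}\quad\text{with }c_i\ne0\qquad(1\le i\le\ell+1).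
\end{equation}

\emph{The order of $R_x$.} We have $R_x^n=\mathrm{id}$, and we show that $R_x^{n/r}\ne\mathrm{id}$ for every prime $r\mid n$. Let $c$ and $s$ be as in \eqref{eq:nr}, and put $\pi=\pi_0^{n/r}$, so that $x^{n/r}=(c\,\varepsilon_s,\pi)$. The permutation $\pi$ need not be trivial: it is nontrivial exactly when $r=\ell$ and $\ell^2\nmid n$. So \eqref{eq:commute} does not suffice here. Since $|S|=\ell+2$, there is an $\ell$-cycle $\theta$ supported in $S$ and moving $s$, and conjugating $x$ by a permutation we find an element $y=(b,\theta)\in D$. The supports of $\theta$ and $\pi$ are disjoint, so $\theta\pi\theta^{-1}=\pi$, and \eqref{eq:conj} gives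
\[
y\,x^{n/r}\,y^{-1}=\bigl(b-\pi\cdot b+c\,\varepsilon_{\theta(s)},\ \pi\bigr).
\]
The vector $b-\pi\cdot b$ vanishes outside $\{1,\dots,\ell\}$, and $\theta(s)\in S$. So the value of the first entry at $\theta(s)$ is $c\ne0$. But the first entry $c\,\varepsilon_s$ of $x^{n/r}$ vanishes at $\theta(s)\ne s$. Thus $y$ does not commute with $x^{n/r}$, and $R_x^{n/r}\ne\mathrm{id}$ by \eqref{eq:fix}. Hence $R_x$ has order exactly $n$.

\emph{No regular cycle.} Let $y\in D$. Its permutation part is an $\ell$-cycle, so it fixes at least one of the $\ell+1$ points $\ell+1,\dots,2\ell+1$, say $\ell+i$. By \eqref{eq:commute} and \eqref{eq:npi}, $y$ commutes with $x^{n/p_i}$. So its cycle under $R_x$ has length dividing $n/p_i<n$. As all right translations are conjugate to $R_x$, none has a regular cycle.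

\emph{The special cases.} If $4\mid n$ and $\omega(n)\ge3$, take $\ell=2$, $p_1=2$ and two odd prime divisors $p_2,p_3$ of $n$; then $4p_2p_3\mid n$. If $n$ is even and $\omega(n)\ge4$, take $\ell=2$ and three odd prime divisors. If $\ell$ is the least prime divisor of $n$ and $\omega(n)\ge\ell+2$, take $\ell+1$ further prime divisors of $n$. The last case includes, with $\ell=3$, all odd multiples of $3\cdot5\cdot7\cdot11\cdot13$.
\end{proof}

\section{Principal quandles}\label{sec:principal}

Let $A$ be a finite group and $f\in\mathrm{Aut}(A)$, and let $x*y=f(xy^{-1})y$. Then $x*x=x$, and $R_y(x)=f(x)f(y)^{-1}y$ is bijective in $x$. Moreover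
\[
(x*y)*z=f\bigl(f(xy^{-1})\,yz^{-1}\bigr)z=f^2(xy^{-1})\,f(yz^{-1})\,z ,
\]
and since $(x*z)(y*z)^{-1}=f(xz^{-1})f(yz^{-1})^{-1}=f(xy^{-1})$,
\[
(x*z)*(y*z)=f\bigl(f(xy^{-1})\bigr)\,f(yz^{-1})\,z
\]
is the same element. So $(A,f)$ is a quandle. We have $R_1=f$, and $R_y$ is the conjugate of $f$ by the right multiplication $x\mapsto xy$. So all right translations have the cycle structure of $f$, and it suffices to study $f$.

For a prime $p\mid n=|f|$, the fixed set of $f^{n/p}$ is now a \emph{subgroup} of $A$, proper and $f$-invariant. So a principal quandle without regular cycles gives a covering of a group by $\omega(n)$ proper subgroups. A group is not the union of two proper subgroups. It can be the union of three, and the positive part of Theorem~\ref{thm:principal} says that this case is excluded by connectedness.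

\subsection{At most three primes}

The idea is that a covering by three proper subgroups forces each of them to have index $2$, and that an automorphism acts trivially on a quotient of order $2$.

\begin{proof}[Proof of the positive part of Theorem~\ref{thm:principal}]
Suppose that $f$ has no regular cycle. By Lemma~\ref{lem:cover}, $A$ is the union of the $\omega(n)$ proper subgroups $\mathrm{Fix}(f^{n/p})$. This is impossible for $\omega(n)\le2$. So let $\omega(n)=3$, let $p_1,p_2,p_3$ be the prime divisors of $n$, and put $A_i=\mathrm{Fix}(f^{n/p_i})$, so that
\[
A=A_1\cup A_2\cup A_3 .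
\]
No $A_i$ is contained in the union of the other two, since $A$ would then be the union of two proper subgroups. Let $K=A_1\cap A_2\cap A_3$.

We first show that $A_i\cap A_j=K$ for $i\ne j$; by symmetry let $i=1$, $j=2$. Let $t\in A_1\cap A_2$, and choose $w\in A_3\setminus(A_1\cup A_2)$. Then $tw$ lies in neither $A_1$ nor $A_2$, so $tw\in A_3$ and hence $t\in A_3$.

Let $P_i=A_i\setminus K$. By what was just shown, $P_i$ consists of the elements that lie in $A_i$ only, and $P_i\ne\emptyset$. Let $g\in P_1$ and $v,v'\in P_2$. The product $gv$ is not in $A_1$ since $g\in A_1$ and $v\notin A_1$, and not in $A_2$ since $v\in A_2$ and $g\notin A_2$. So $gv\in A_3$, and likewise $gv'\in A_3$. Hence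
\[
v^{-1}v'=(gv)^{-1}(gv')\in A_3\cap A_2=K .
\]
So $P_2\subseteq vK$. Conversely $vK\subseteq A_2\setminus K=P_2$. Thus $|P_2|=|K|$, and by symmetry $|P_i|=|K|$ for all $i$. As $A$ is the disjoint union of $K,P_1,P_2,P_3$, we get $|A|=4|K|$, while $|A_1|=2|K|$. So $A_1$ has index $2$ in $A$.

The subgroup $A_1$ is therefore normal, and it is $f$-invariant because $f$ commutes with $f^{n/p_1}$. On the group $A/A_1$ of order $2$, the automorphism induced by $f$ is trivial. Hence $R_y(x)=f(x)\,f(y)^{-1}y\in xA_1$ for all $x,y\in A$. So each of the two cosets of $A_1$ is preserved by $\mathrm{Mlt}_r(A)$, which contradicts connectedness.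
\end{proof}

\subsection{From three subgroups to four}

The examples in this subsection are semidirect products $A=M\rtimes V$ of finite abelian groups, both written additively, with the product $(m,v)(m',v')=(m+v\cdot m',v+v')$. For $w\in M$ let $c_w$ be conjugation by $(w,0)$. Then
\begin{equation}\label{eq:cw}
c_w(m,v)=(m+w-v\cdot w,\ v),\qquad\text{so } c_w \text{ fixes } (m,v)\iff v\cdot w=w .
\end{equation}
The plan is to choose $V$ as a union of proper subgroups $\Lambda_i$, one for each prime, and to make $f^{n/p_i}$ equal to a conjugation $c_w$ for which $v\cdot w=w$ precisely when $v\in\Lambda_i$.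

Without connectedness, three subgroups do occur, and it is instructive to see how. Let $p_1,p_2,p_3$ be distinct odd primes, $n=p_1p_2p_3$, and let $V=\mathbb F_2^2$. The plane $V$ is the union of its three lines $\Lambda_1,\Lambda_2,\Lambda_3$ through $0$. Let $\varphi_i\colon V\to\mathbb F_2$ be linear with kernel $\Lambda_i$, and let $v\in V$ act on $M_i=\mathbb Z/p_i$ as multiplication by $(-1)^{\varphi_i(v)}$. Put $M=M_1\oplus M_2\oplus M_3$, $A=M\rtimes V$, $z=(1,1,1)\in M$ and $f=c_z$. The element $(n/p_i)z$ has a nonzero component only in $M_i$, and since $p_i$ is odd, this component is not equal to its negative. So by \eqref{eq:cw}, $f^{n/p_i}=c_{(n/p_i)z}$ fixes $(m,v)$ if and only if $v\in\Lambda_i$. As $f^n=\mathrm{id}$, it follows that $f$ has order $n$, and since the $\Lambda_i$ cover $V$, it has no regular cycle. But $f$ acts trivially on $A/M\cong V$, and so the quandle is not connected.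

To repair this, $f$ should act on $V$ without nonzero fixed points. We therefore take $V=\mathbb F_3^2$ with the automorphism $-1$. This plane is the union of its \emph{four} lines through $0$, which is why four primes enter. The elements of $V$ must now act on $M_i$ through powers of a map $\rho$ of order $3$. We shall put $f=c_z\sigma$, where $\sigma$ is an automorphism of $A$ that induces $-1$ on $V$; it must induce on $M_i$ a map $\tau$ with $\tau\rho\tau^{-1}=\rho^{-1}$. Permutations of three coordinates provide such $\rho$ and $\tau$, with $\sigma$ of order $2$. The effect of $\sigma$ must disappear in $f^{n/p_i}$, so all $n/p_i$ should be even. As in Theorem~\ref{thm:counter}, a factor $4$ takes care of this; here it is the choice $m_1=4$. The prime $3$ is avoided, because $\rho$ should have no nonzero fixed vectors.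

\begin{proof}[Construction of the example in Theorem~\ref{thm:principal}]
Let $(m_1,m_2,m_3,m_4)=(4,5,7,11)$, let $p_i$ be the prime dividing $m_i$, and let $n=m_1m_2m_3m_4=1540$. For $1\le i\le4$ put
\[
M_i=\{(\alpha,\beta,\gamma)\in(\mathbb Z/m_i)^3:\alpha+\beta+\gamma=0\},\qquad M=M_1\oplus M_2\oplus M_3\oplus M_4 .
\]
Let $\rho$ be the cyclic shift of the three coordinates and $\tau$ the swap of the first two, acting on each $M_i$. Then $\rho^3=\tau^2=1$ and $\tau\rho\tau=\rho^{-1}$. Let $V=\mathbb F_3^2$, let $\Lambda_1,\dots,\Lambda_4$ be its four lines through $0$, and let $\varphi_i\colon V\to\mathbb F_3$ be linear with kernel $\Lambda_i$. Let $v\in V$ act on $M_i$ as $\rho^{\varphi_i(v)}$, and put $A=M\rtimes V$.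

The map $\sigma(m,v)=(\tau m,-v)$ is an automorphism of $A$: we need $\tau(v\cdot m')=(-v)\cdot\tau m'$, and this holds since $\tau\rho^{\varphi_i(v)}=\rho^{\varphi_i(-v)}\tau$ on $M_i$. Let $z=(z_i)\in M$ with $z_i=(1,1,-2)\in M_i$. Then $\tau z=z$, so $\sigma$ fixes $(z,0)$ and therefore commutes with $c_z$. Put
\[
f=c_z\sigma,\qquad\text{so that}\qquad f^k=c_{kz}\,\sigma^k\quad\text{for all }k .
\]

\emph{Order and cycles.} Since $n$ is even and $nz=0$, we have $f^n=\mathrm{id}$. Each $n/p_i$ is even, so $f^{n/p_i}=c_{(n/p_i)z}$. For $j\ne i$ we have $m_j\mid n/p_i$. So the only nonzero component of $(n/p_i)z$ is the $i$-th one, which is $t\,(1,1,-2)$ with $t\in\mathbb Z/m_i$ of order $p_i$; indeed $n/p_i=(m_i/p_i)(n/m_i)$ with $n/m_i$ prime to $p_i$. A vector is fixed by $\rho$ or $\rho^{-1}$ only if its three coordinates are equal. Here this would mean $t=-2t$, that is, $3t=0$, which is false because $p_i\ne3$. So, by \eqref{eq:cw}, $f^{n/p_i}$ fixes $(m,v)$ if and only if $\varphi_i(v)=0$, that is, if and only if $v\in\Lambda_i$. In particular $f^{n/p_i}\ne\mathrm{id}$ for all $i$, and $|f|=n$. Since $V=\Lambda_1\cup\Lambda_2\cup\Lambda_3\cup\Lambda_4$,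 every element of $A$ is fixed by some $f^{n/p_i}$. By Lemma~\ref{lem:cover}, $f$ has no regular cycle, and hence neither has any other right translation.

\emph{Connectedness.} We have $R_yR_1^{-1}(x)=x\,d(y)$ with $d(y)=f(y)^{-1}y$. So $\mathrm{Mlt}_r(A)$ contains the right multiplications by all elements of $E=\langle d(y):y\in A\rangle$, and it suffices to prove $E=A$.

The subgroup $E$ is normal, because
\[
d(yg)=f(g)^{-1}f(y)^{-1}yg=f(g)^{-1}d(y)\,g=d(g)\cdot g^{-1}d(y)g
\]
gives $g^{-1}d(y)g=d(g)^{-1}d(yg)\in E$ for all $g,y\in A$. On $A/M\cong V$ the automorphism $f$ acts as $-1$. So $d$ induces the bijection $v\mapsto2v$ on $V$, and $EM=A$. Hence $A/E\cong M/(M\cap E)$ is abelian, and $E\supseteq[A,A]$. Fix $i$ and choose $v\in V$ with $\varphi_i(v)=1$. For $m\in M_i$, the commutator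
\[
(0,v)(m,0)(0,v)^{-1}(m,0)^{-1}=(\rho m-m,\,0)
\]
lies in $E$. If $m\in M_i$ and $\rho m=m$, then $m=(\alpha,\alpha,\alpha)$ with $3\alpha=0$ in $\mathbb Z/m_i$, and $\alpha=0$ since $m_i$ is prime to $3$. So $\rho-1$ is injective, hence bijective, on the finite group $M_i$. Therefore $M_i\subseteq E$ for every $i$. Thus $M\subseteq E$, and $E=EM=A$.
\end{proof}

\section{The orders left undecided}\label{sec:open}

For a given $n$, consider the statement: every finite connected quandle with right translations of order $n$ has a regular cycle in each right translation. By Theorem~\ref{thm:two} it is true if $\omega(n)\le2$, and by Theorem~\ref{thm:family} it is false if $\ell\,p_1\cdots p_{\ell+1}\mid n$ for some prime $\ell$ and distinct primes $p_1,\dots,p_{\ell+1}$. For even $n$ this leaves exactly the case $\omega(n)=3$, $n\equiv2\pmod4$: if $\omega(n)=3$, the hypothesis of Theorem~\ref{thm:family} forces $\ell=2$ and, for even $n$, $4\mid n$. The smallest such $n$ is $30$; Remark~\ref{rem:30} shows that the direct analogue of our construction fails there. For odd $n$ it leaves those with $\omega(n)\ge3$ that do not satisfy the hypothesis of Theorem~\ref{thm:family}.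 The arguments of this paper do not decide these cases.

\begin{thebibliography}{1}
\bibitem{enum} \emph{Enumeration of quandles: Part 1}, \url{https://www.advgrouptheory.com/agta2025/Talks/Vojtechovsky.pdf}.
\end{thebibliography}

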